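\title{Cayley graphs of 3-edge-colored trees do not have logarithmic girth}

\begin{abstract}
A proper coloring of the edges of a finite tree with three colors defines three involutions of the vertex set, hence a permutation group $\Gamma$ and a cubic Cayley graph of $\Gamma$. We prove that if this graph has girth $g$ and $g$ is large, then $\log_2|\Gamma|\ge 10^{-5}g\log_2 g$. Consequently no family of such graphs with girth tending to infinity has order bounded by an exponential function of the girth. The proof analyzes a maximal chain of block systems of $\Gamma$: a level of the chain that carries a large alternating group makes $\Gamma$ large, and the other levels produce short relations. It uses Jones's theorem on primitive groups containing a full cycle, which depends on the classification of finite simple groups.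
\end{abstract}

\section{The problem and the result}

Let $\mathcal G=(G_i)$ be a family of cubic graphs, where $G_i$ has $n_i$ vertices and girth $g_i$, and $g_i\to\infty$. Put
\[
c(\mathcal G)=\limsup_{i\to\infty}\frac{\log_2 n_i}{g_i}\in[0,\infty].
\]
This is the infimum of the constants $c$ such that $n_i\le 2^{cg_i}$ for all large $i$; it measures how many vertices the family spends per unit of girth. In a cubic graph of girth $g$ the ball of radius $\lfloor (g-1)/2\rfloor$ about a vertex is a tree with at least $2^{\lfloor (g-1)/2\rfloor}$ vertices, so $c(\mathcal G)\ge 0.5$ always. It is known that there are families with $c(\mathcal G)\le 0.75$. The first thing to ask of a construction is whether it gives $c(\mathcal G)<\infty$, that is, girth at least a constant times the logarithm of the order.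

The construction studied here starts from a finite tree $T$ with a proper coloring of its edges by the colors $1,2,3$; in particular all degrees are at most $3$. Each color class is a matching. Let $\sigma_k$ be the permutation of the vertex set $V(T)$ that swaps the two ends of each edge of color $k$ and fixes all other vertices, and let $\Gamma=\langle\sigma_1,\sigma_2,\sigma_3\rangle$. If all three colors are used, the $\sigma_k$ are distinct involutions, and the Cayley graph $P$ with vertex set $\Gamma$, in which $x$ is adjacent to $x\sigma_1,x\sigma_2,x\sigma_3$, is cubic.

Large girth comes easily. Let $T_r$ be the ball of radius $r\ge1$ about a vertex $o$ of the infinite cubic tree with a proper $3$-edge-coloring. A cycle of length $\ell$ in the Cayley graph spells a word $\sigma_{k_1}\cdots\sigma_{k_\ell}$ with $k_j\ne k_{j+1}$ that equals the identity in $\Gamma$. If $\ell\le r$, such a word carries $o$ along a path to a vertex at distance $\ell$, so it is not the identity. The girth therefore exceeds $r$. The price is the order: $T_r$ has $3\cdot2^r-2$ vertices, and the evident bound $|\Gamma|\le(3\cdot 2^r-2)!$ is doubly exponential in $r$. This leads to the following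 question, posed in \cite{source}.

\begin{quote}
Is there a family $(T_r)$ of $3$-edge-colored trees such that the corresponding cubic Cayley graphs $\mathcal P=(P_r)$ have girth tending to infinity and $c(\mathcal P)<\infty$?
\end{quote}

The answer is no, in the following quantitative form.

\begin{theorem}\label{thm:main}
There is an absolute constant $g_0$ such that, for every finite properly $3$-edge-colored tree $T$ in which all three colors are used and whose Cayley graph $P$ has girth $g\ge g_0$,
\[
\log_2|\Gamma|\ \ge\ 10^{-5}\,g\log_2 g .
\]
\end{theorem}

\begin{corollary}
If $(T_r)$ is a family of such trees and the girths $g_r$ of the Cayley graphs $P_r$ tend to infinity, then $c(\mathcal P)=\infty$.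
\end{corollary}

\begin{proof}
For large $r$ we have $(\log_2|P_r|)/g_r\ge10^{-5}\log_2g_r$, and the right side tends to infinity.
\end{proof}

We do not claim that the order $g\log g$ is best possible. Apart from textbook facts on free groups and alternating groups, recalled where they are needed, the proof uses one external result: Jones's theorem \cite{jones} on primitive groups containing a full cycle (Theorem~\ref{thm:jones}), which depends on the classification of finite simple groups.

\section{Relations, the long cycle, and two test cases}\label{sec:test}

Permutations act on the right. We write $x^t=t^{-1}xt$ and $[x,t]=x^{-1}t^{-1}xt$; thus $x$ moves a point $y$ if and only if $x^t$ moves $yt$.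

Let $W=\langle\sigma_1,\sigma_2,\sigma_3\mid\sigma_1^2,\sigma_2^2,\sigma_3^2\rangle=C_2*C_2*C_2$. A word in the $\sigma_k$ is \emph{reduced} if no two consecutive letters are equal. Every $w\in W$ is represented by exactly one reduced word, whose number of letters is the \emph{length} $|w|$. Any word can be reduced by deleting pairs $\sigma_k\sigma_k$, so
\[
|u^t|\le|u|+2|t|,\qquad |[u,u']|\le2|u|+2|u'|.
\]
Colors are read modulo $3$, and
\[
\rho=\rho_1=\sigma_1\sigma_2\sigma_3,\qquad\rho_2=\sigma_2\sigma_3\sigma_1,\qquad\rho_3=\sigma_3\sigma_1\sigma_2 .
\]

From now on a \emph{tree} is a finite tree with a proper edge coloring by $1,2,3$ in which colors may be missing; we need this freedom because quotients can lose colors. The group $W$ acts on the vertices of a tree $T$ as described above, and the action determines $T$. The image of $W$ in $\mathrm{Sym}(V(T))$ is the \emph{group of $T$}; it is transitive because $T$ is connected. An element of $W$ is \emph{trivial} on a set of vertices if it fixes each of them, and a \emph{relation of $T$} is an element $w\ne1$ of $W$ that is trivial on $V(T)$.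

A \emph{loop} of $T$ is a pair $(v,k)$ with $v\sigma_k=v$. Each edge accounts for two pairs (vertex, color), so a tree with $N$ vertices has $3N-2(N-1)=N+2$ loops. A word $\sigma_{k_1}\cdots\sigma_{k_\ell}$ and a vertex $v$ determine a \emph{walk} $v_0=v$, $v_j=v_{j-1}\sigma_{k_j}$; its $j$th step either crosses an edge of color $k_j$ or traverses the loop $(v_{j-1},k_j)$.

The first lemma translates girth into a statement about relations. It is the only place in the proof of Theorem~\ref{thm:main} where we use that all three colors occur.

\begin{lemma}\label{lem:girth}
If all three colors are used in $T$ and $P$ has girth $g$, then $T$ has no relation of length less than $g$.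
\end{lemma}

\begin{proof}
The reduced word of a relation $w$ spells a closed walk of length $|w|\ge1$ in $P$ from the identity. Consecutive letters are distinct elements of $\Gamma$, so the walk never goes back along the edge it has just used. In a forest such a walk is a path and cannot be closed. Hence the at most $|w|$ edges used contain a cycle, and $|w|\ge g$.
\end{proof}

\begin{lemma}\label{lem:cycle}
On a tree with $n$ vertices each of $\rho_1,\rho_2,\rho_3$ acts as an $n$-cycle.
\end{lemma}

\begin{proof}
Each $\rho_k$ is a product of $n-1$ transpositions, one for each edge. Multiply them one at a time. We claim that the cycles of each partial product are the components of the forest formed by the edges used so far. Indeed, the next edge joins two different components, and multiplying by a transposition whose points lie in different cycles merges these two cycles. After $n-1$ steps one cycle remains.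
\end{proof}

So $\rho^n$ is a relation of length $3n$, and $g\le 3n$ by Lemma~\ref{lem:girth}: large girth needs a large tree. Does a large tree have a large group? We look at two extreme cases, and use the bound
\begin{equation}\label{eq:factorial}
m!/2\ \ge\ (m/\mathrm e)^m\qquad(m\ge1),
\end{equation}
which holds because the terms $m^{m-1}/(m-1)!$ and $m^m/m!$ of the series for $\mathrm e^m$ are equal.

Recall that a \emph{block system} for a transitive group is a partition of the points whose parts, the \emph{blocks}, are permuted by the group; all blocks have the same size. The partition into singletons and the partition with one part are block systems, and the group is \emph{primitive} if there are no others.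

\begin{example}[the primitive case]\label{ex:primitive}
Let $T$ use all three colors, have $n>23$ vertices, and have a primitive group $\Gamma$. Lemma~\ref{lem:dihedral} below, applied to the three generators $\sigma_k$, gives $\Gamma\ge A_n$. By \eqref{eq:factorial} and $n\ge g/3$,
\[
\log_2|\Gamma|\ge n\log_2(n/\mathrm e)\ge \tfrac g3\log_2\tfrac{g}{3\mathrm e}.
\]
This is the source of the order $g\log g$.
\end{example}

Imprimitive groups can be far smaller. Suppose that $\Gamma$ preserves a chain of successively finer block systems with $1=n_0<n_1<\dots<n_l=n$ blocks, and that $m_\nu=n_\nu/n_{\nu-1}\le M$ for all $\nu$. The permutations of the blocks of level $\nu$ that fix every block of level $\nu-1$ number at most $(m_\nu!)^{n_{\nu-1}}\le M^{n_\nu}$, so $\log_2|\Gamma|\le(n_1+\dots+n_l)\log_2M\le 2n\log_2M$. If trees of this kind, with $M$ bounded, had girth proportional to $n$, then $c(\mathcal P)$ would be finite. This is the reason to hope for a positive answer. The next example shows what goes wrong.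

\begin{example}[the comb]\label{ex:comb}
Let $m\ge3$. Take a path $y_1,\dots,y_m$ with edges colored alternately $1,2$, and attach to each $y_i$ a new leaf $y_i'$ by an edge of color $3$. The sets $B_0=\{y_i\}$ and $B_1=\{y_i'\}$ are blocks: $\sigma_1,\sigma_2$ preserve them and $\sigma_3$ swaps them. On $B_0$ the product $\sigma_1\sigma_2$ is an $m$-cycle by Lemma~\ref{lem:cycle}, so $\sigma_1,\sigma_2$ induce there a group of order at most $2m$, and $|\Gamma|\le 2(2m)^2$, although $n=2m$. The group is small, but so is the girth. The element $\sigma_1$ fixes both blocks and moves only points of $B_0$. Its conjugate $\sigma_3\sigma_1\sigma_3$ moves only points of $B_1$. Permutations with disjoint supports commute, so $[\sigma_1,\sigma_3\sigma_1\sigma_3]=(\sigma_1\sigma_3)^4$ is a relation of length $8$, whatever the value of $m$.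
\end{example}

The comb contains the method. Given a block system, find a short element $u$ that fixes every block and acts nontrivially on few blocks; conjugate it so that the two sets of blocks become disjoint; take the commutator. The length of the relation depends on the number of blocks and not on their size. Section~\ref{sec:quot} shows that the blocks form a tree and that all motion inside blocks comes from a set of ``marked'' loops of that tree. Section~\ref{sec:free} carries out the conjugation and ensures that the commutator is not $1$ in $W$. Section~\ref{sec:short} finds a good $u$ when there are few marked loops. Section~\ref{sec:tower} shows that a step in a maximal chain of block systems has few marked loops unless it carries a large alternating group, and Section~\ref{sec:large} shows that in that case $\Gamma$ is large, as in Example~\ref{ex:primitive}. Section~\ref{sec:proof} balances these estimates.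

\section{Quotient trees and marked loops}\label{sec:quot}

Throughout this section $T$ is a tree and $\mathfrak B$ is a block system for its group, with $N$ blocks of size $m$.

\begin{lemma}\label{lem:quotient}
Join two distinct blocks $B$ and $B\sigma_k$ by an edge of color $k$. The result is a tree $\bar T$ with vertex set $\mathfrak B$, and the action of $W$ on $\bar T$ is the action on blocks. Over all loops $(B,k)$ of $\bar T$, the permutations $\sigma_k|_B$ have $m-1$ two-cycles in total.
\end{lemma}

\begin{proof}
The construction gives a connected, properly colored multigraph with, say, $e$ edges. An edge between $B$ and $B\sigma_k$ is covered by the $m$ edges $\{y,y\sigma_k\}$, $y\in B$, of $T$, and every edge of $T$ between different blocks arises in this way. So $me\le mN-1$, hence $e\le N-1$, and a connected multigraph with $N$ vertices and at most $N-1$ edges is a tree with exactly $N-1$ edges. The remaining $(mN-1)-m(N-1)=m-1$ edges of $T$ lie inside blocks. An edge of color $k$ inside $B$ forces $B\sigma_k=B$ and is a two-cycle of $\sigma_k|_B$, and conversely.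
\end{proof}

We call $T\to\bar T$ a \emph{quotient}. If $V(T)\to Y$ is any surjective map of $W$-sets, its fibers form a block system, so $Y$ is the vertex set of a quotient tree. A loop $(B,k)$ of $\bar T$ is \emph{marked} if $\sigma_k|_B\ne1$. By the lemma there are at most $m-1$ marked loops, however large $N$ is. For the comb, $\bar T$ is one edge of color $3$, and of its four loops $(B_0,1)$ and $(B_0,2)$ are marked.

Since $\bar T$ is a tree, all blocks can be identified with one block by transport along paths, and then crossing an edge does nothing. To make this precise, fix a block $B_0$, let $w_B\in W$ be the word of colors along the path in $\bar T$ from $B_0$ to $B$, and for a loop $(B,k)$ let $s_{B,k}$ be the permutation of $B_0$ induced by $w_B\sigma_kw_B^{-1}$. The bijection $y\mapsto yw_B$ from $B_0$ to $B$ carries $s_{B,k}$ to $\sigma_k|_B$. So $s_{B,k}$ has as many two-cycles as $\sigma_k|_B$, and $s_{B,k}\ne1$ exactly when the loop is marked.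

\begin{lemma}[transport]\label{lem:transport}
\begin{enumerate}
\item[(a)] The stabilizer of $B_0$ in $W$ induces on $B_0$ the group generated by the involutions $s_{B,k}$ of the marked loops.
\item[(b)] If the walk in $\bar T$ of a word $u$ from a block $B$ is closed and traverses no marked loop, then $u$ is trivial on $B$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $u=\sigma_{k_1}\cdots\sigma_{k_\ell}$ have the closed walk $B=C_0,C_1,\dots,C_\ell=B$. In $W$,
\[
w_B\,u\,w_B^{-1}=\prod_{j=1}^{\ell}w_{C_{j-1}}\sigma_{k_j}w_{C_j}^{-1}.
\]
If step $j$ crosses an edge, the path from $B_0$ to $C_j$ is the path to $C_{j-1}$ extended or shortened by that edge, so $w_{C_j}=w_{C_{j-1}}\sigma_{k_j}$ and the factor is $1$. If step $j$ traverses a loop, the factor acts on $B_0$ as $s_{C_j,k_j}$. Thus $w_Buw_B^{-1}$ acts on $B_0$ as the product of the $s$'s of the loops traversed. With $B=B_0$, where $w_{B_0}=1$, this shows that the induced group lies in the group generated by the $s$'s; equality holds because each $w_B\sigma_kw_B^{-1}$ stabilizes $B_0$. Under the hypothesis of (b), $w_Buw_B^{-1}$ is trivial on $B_0$, so $u$ is trivial on $B_0w_B=B$.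
\end{proof}

For $u\in W$ trivial on $\bar T$, the \emph{support} of $u$ is the set of blocks
\[
\mathrm{supp}(u)=\{B\in\mathfrak B: u|_B\ne1\}.
\]
It is empty exactly when $u$ is trivial on $T$.

\begin{lemma}[supports]\label{lem:support}
Let $u,u'\in W$ be trivial on $\bar T$, let $t\in W$, and let $\epsilon$ be the number of marked loops.
\begin{enumerate}
\item[(a)] $\mathrm{supp}(u^t)=\mathrm{supp}(u)t$ and $\mathrm{supp}([u,u'])\subseteq\mathrm{supp}(u)\cap\mathrm{supp}(u')$.
\item[(b)] $|\mathrm{supp}(u)|\le\epsilon\,|u|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The element $u$ moves $y$ if and only if $u^t$ moves $yt$. Both $u$ and $u'$ preserve each block $B$, and if one of them is trivial on $B$ then so is their commutator.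

(b) Let $B\in\mathrm{supp}(u)$. By Lemma~\ref{lem:transport}(b) the walk of the reduced word of $u$ from $B$ traverses a marked loop $(C,k)$ at some step $j$. Then $B=Cp^{-1}$, where $p$ is the prefix of length $j-1$. So $B$ is determined by $j$ and the loop, for which there are at most $\epsilon|u|$ choices.
\end{proof}

\section{Commutators that vanish on the tree but not in $W$}\label{sec:free}

Powers of $\rho$ are the natural conjugating elements, since $\rho$ cycles through all blocks. The danger is that $[u,u^{\rho^i}]$ equals $1$ already in $W$ and so is no relation; this happens when $u$ is a power of $\rho$. We exclude it by taking $u$ in the commutator subgroup of a suitable free subgroup of $W$.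

Let $W^+$ be the subgroup of index $2$ formed by the elements of even length. For $h\ge1$ let $F_h\le W^+$ be generated by
\[
a=\rho_1^{2h},\qquad b=\rho_2^{2h},\qquad c=\rho_3^{2h}.
\]
By Lemma~\ref{lem:cycle} the group $F_h$ is trivial on every tree with $h$ vertices.

\begin{lemma}\label{lem:free}
The group $W^+$ is free, and $F_h$ is free with basis $a,b,c$.
\end{lemma}

\begin{proof}
Let $x=\sigma_1\sigma_2$ and $y=\sigma_1\sigma_3$. They generate $W^+$, since $\sigma_i\sigma_j=(\sigma_1\sigma_i)^{-1}(\sigma_1\sigma_j)$. A nonzero power of $x$ is a reduced word $(\sigma_1\sigma_2)^j$ or $(\sigma_2\sigma_1)^j$, and a nonzero power of $y$ has the same form with $\sigma_3$ for $\sigma_2$. In an alternating product of such powers the only equal neighbors are pairs $\sigma_1\sigma_1$ at junctions, and deleting such a pair brings a $\sigma_2$ next to a $\sigma_3$. The resulting word is reduced and nonempty, so $x,y$ form a basis.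

The words $a,a^{-1},b,b^{-1},c,c^{-1}$ are reduced, have $6h$ letters, and begin with the colors $12$, $32$, $23$, $13$, $31$, $21$. These six prefixes are distinct. Consider a product $f_1\cdots f_j$ of such words with $f_{i+1}\ne f_i^{-1}$. At the junction $f_if_{i+1}$ the first letters of $f_i^{-1}$ and $f_{i+1}$ meet. If they are equal, delete them; then the second letters of $f_i^{-1}$ and $f_{i+1}$ meet, and these differ. The resulting word is reduced and keeps at least $6h-2$ letters of each factor, so the product is not $1$.
\end{proof}

We recall that in a free group the centralizer $C(u)$ of an element $u\ne1$ is infinite cyclic. It follows that commuting elements $u,u'\ne1$ have the same centralizer: $C(u)$ is abelian and contains $u'$, so $C(u)\subseteq C(u')$, and the situation is symmetric.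

\begin{lemma}\label{lem:nontrivial}
If $1\ne u\in[F_h,F_h]$ and $i\ge1$, then $[u,u^{\rho^i}]\ne1$ in $W$.
\end{lemma}

\begin{proof}
Let $t=\rho^i$ and suppose that $u$ and $u^t$, which lie in the free normal subgroup $W^+$, commute. Let $C$ be the centralizer of $u$ in $W^+$. The centralizer of $u^t$ in $W^+$ is $C^t$, so $C^t=C$. Conjugation by $t$ is an automorphism of $C\cong\mathbb Z$, so $t^2$ centralizes $C$, and $t^{2h}=a^i$ commutes with $u$. In $F_h$ the centralizer of $a^i$ is a cyclic group containing $a$. The image of $a$ in the abelianization $\mathbb Z^3$ is a basis vector, so $a$ is not a proper power and this centralizer is $\langle a\rangle$. Hence $u\in\langle a\rangle$; but $u$ has trivial image in $\mathbb Z^3$, so $u=1$, a contradiction.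
\end{proof}

\begin{lemma}[separation]\label{lem:separation}
Let $T\to\bar T$ be a quotient with $N$ blocks. Let $h\ge1$, let $1\ne u\in[F_h,F_h]$ be trivial on $\bar T$, and let $v=|\mathrm{supp}(u)|$. If $N>v^2$, then $T$ has a relation of length at most $4|u|+12v^2$.
\end{lemma}

\begin{proof}
If $v=0$, then $u$ is a relation. Let $v\ge1$ and $S=\mathrm{supp}(u)$. Call $i\in\{1,\dots,N-1\}$ bad if $B\rho^i=B'$ for some $B,B'\in S$. Since $\rho$ is an $N$-cycle on $\bar T$, this forces $B\ne B'$, and the ordered pair $(B,B')$ determines $i$. So at most $v(v-1)$ values are bad. As $v(v-1)+1\le v^2\le N-1$, some $i$ with $1\le i\le v^2$ is not bad, which means $S\cap S\rho^i=\emptyset$. By Lemma~\ref{lem:support}(a) the element $w=[u,u^{\rho^i}]$ has empty support, by Lemma~\ref{lem:nontrivial} it is not $1$, and $|w|\le2|u|+2(|u|+6i)\le4|u|+12v^2$.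
\end{proof}

\section{A relation of length linear in the number of blocks}\label{sec:short}

The elements of $F_N$ are trivial on a quotient $\bar T$ with $N$ vertices, but they have length of order $N$, so Lemma~\ref{lem:support}(b) bounds their supports by more than $N$, which says nothing. We need an element of $[F_N,F_N]$ whose support is bounded in terms of the number of marked loops alone. The key is that the walk of $\rho^N$ goes once around the contour of $\bar T$ and splits, at every vertex, into three closed walks.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[thick] (0,0)--node[below]{$1$}(2,0)--node[below]{$2$}(4,0);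
\draw[dashed] (2,0)--(2,0.8) node[above]{$3$};
\draw[dashed] (0,0)--(120:0.8) node[above]{$2$};
\draw[dashed] (0,0)--(240:0.8) node[below]{$3$};
\draw[dashed] (4,0)--++(60:0.8) node[above]{$1$};
\draw[dashed] (4,0)--++(300:0.8) node[below]{$3$};
\fill (0,0) circle (2pt) (2,0) circle (2pt) (4,0) circle (2pt);
\node[below] at (2,-0.08) {$B$};
\end{tikzpicture}
\caption{A colored tree with three vertices; its five loops are drawn as dashed half-edges. The closed walks from the middle vertex $B$ that explore the directions $1,2,3$ are $\sigma_1\sigma_2\sigma_3\sigma_1$, $\sigma_2\sigma_3\sigma_1\sigma_2$ and $\sigma_3$. Their concatenation is $(\sigma_1\sigma_2\sigma_3)^3$; it uses each loop once and each edge twice.}\label{fig:contour}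
\end{figure}

Let $B$ be a vertex of a tree $\bar T$ and $k$ a color. \emph{Direction $k$ at $B$} is the loop $(B,k)$ if $B\sigma_k=B$; otherwise it consists of the edge of color $k$ at $B$ and all vertices, edges and loops beyond that edge. Every edge and every loop of $\bar T$ lies in exactly one direction at $B$. Define a word $E_k(B)$ by recursion on the size of the direction:
\[
E_k(B)=\begin{cases}\sigma_k&\text{if }B\sigma_k=B,\\ \sigma_k\,E_{k+1}(B')\,E_{k+2}(B')\,\sigma_k&\text{if }B'=B\sigma_k\ne B.\end{cases}
\]
In the second case directions $k+1$ and $k+2$ at $B'$ are what lies beyond the edge $BB'$, so the recursion ends. Figure~\ref{fig:contour} shows an example.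

\begin{lemma}\label{lem:contour}
The walk of $E_k(B)$ from $B$ is closed, and the loops that it traverses are those in direction $k$ at $B$. If $\bar T$ has $N$ vertices, then $E_k(B)E_{k+1}(B)E_{k+2}(B)=\rho_k^N$ as words.
\end{lemma}

\begin{proof}
We show by induction that the walk is closed, traverses each loop in direction $k$ once and each edge in direction $k$ twice, uses nothing else, and that the colors of $E_k(B)$ run cyclically $k,k+1,k+2,k,\dots$ and end with $k$. For a loop this is immediate. In the other case the first three claims are inherited from the two subwords, and the colors are $k$, then a cyclic run from $k+1$ to $k+1$, then a cyclic run from $k+2$ to $k+2$, then $k$; this is a cyclic run from $k$ to $k$. In the same way $E_k(B)E_{k+1}(B)E_{k+2}(B)$ is a cyclic run starting with $k$, and it has $(N+2)+2(N-1)=3N$ letters.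
\end{proof}

\begin{proposition}\label{prop:short}
Let $T\to\bar T$ be a quotient with $N$ blocks and $\epsilon$ marked loops. If $N>\epsilon^2$, then $T$ has a relation of length at most $396N$.
\end{proposition}

\begin{proof}
Let $a,b,c$ be the basis of $F_N$. Fix a block $B$ and let $X_k$ be the permutation of $B$ induced by $E_k(B)$. By Lemma~\ref{lem:contour}, $a,b,c$ act on $B$ as
\[
(X_1X_2X_3)^2,\qquad(X_2X_3X_1)^2,\qquad(X_3X_1X_2)^2 .
\]
If direction $k$ at $B$ contains no marked loop, then $X_k=1$ by Lemma~\ref{lem:transport}(b), and two of the three permutations coincide: $a|_B=b|_B$ if $k=1$, $b|_B=c|_B$ if $k=2$, and $a|_B=c|_B$ if $k=3$. So we want a word in $a,b,c$ that collapses whenever two of the letters are identified. Take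
\[
\Omega=[[a,b],[b,c]].
\]
If $a=b$ or $b=c$, one of the inner commutators is $1$; if $a=c$, then $\Omega$ becomes $[[a,b],[a,b]^{-1}]=1$. Therefore every $B\in\mathrm{supp}(\Omega)$ has marked loops in all three directions.

The element $\Omega$ is not $1$. Otherwise $[a,b]$ and $[b,c]$ would be nontrivial elements of one infinite cyclic group, so $[a,b]^i=[b,c]^j$ for some nonzero $i,j$; the homomorphism $F_N\to\langle a,b\rangle$ that fixes $a,b$ and kills $c$ would give $[a,b]^i=1$ in a free group with basis $a,b$, which is false. Also $|a|=|b|=|c|=6N$, so $|[a,b]|,|[b,c]|\le24N$ and $|\Omega|\le96N$.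

We bound $v=|\mathrm{supp}(\Omega)|$. Suppose $v\ge1$, so that $\epsilon\ge3$. Replace each marked loop $(B,k)$ by an edge from $B$ to a new vertex; this gives a tree with all degrees at most $3$. Let $U$ be its smallest subtree containing the $\epsilon$ new vertices. The leaves of $U$ are exactly the new vertices. A block in $\mathrm{supp}(\Omega)$ separates three new vertices lying in its three directions, so it is a vertex of degree $3$ in $U$. In any tree with at least two vertices the sum of $2-\deg$ over the vertices is $2$, so $U$ has $\epsilon-2$ vertices of degree $3$. Hence $v\le\epsilon$ in all cases, and $v^2\le\epsilon^2<N$. Lemma~\ref{lem:separation} gives a relation of length at most $4\cdot96N+12N=396N$.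
\end{proof}

The hypothesis $N>\epsilon^2$ enters only through Lemma~\ref{lem:separation}: there must be room to move the support off itself. Some such hypothesis is necessary. For the partition with one block we have $N=1$ and $\epsilon=3$ when all colors are used, and the balls $T_r$ with $r\ge396$ have no relation of length at most $396$.

\section{The tower of primitive levels}\label{sec:tower}

To apply Proposition~\ref{prop:short} we must bound numbers of marked loops. We factor a quotient into minimal steps, where the group induced on a block is primitive and can be identified.

Let $T$ be a tree with group $\Gamma$ and at least two vertices. Choose a chain $\mathfrak B_0=\{V(T)\},\mathfrak B_1,\dots,\mathfrak B_l=\{\text{singletons}\}$ of successively finer block systems that is maximal, so that no block system lies strictly between consecutive members. Let $T_\nu$ be the quotient tree with vertex set $\mathfrak B_\nu$. Then $T_0$ is a single vertex, $T_l=T$, and $T_\lambda\to T_\mu$ is a quotient for $\mu\le\lambda$; its blocks will be called \emph{fibers}. Let $n_\nu$ be the number of vertices and $\Gamma_\nu$ the group of $T_\nu$, so that $\Gamma_\nu$ is a quotient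 of $\Gamma$. For \emph{level} $\nu\in\{1,\dots,l\}$ put:
\begin{itemize}
\item $m_\nu=n_\nu/n_{\nu-1}\ge2$, the size of the fibers of $T_\nu\to T_{\nu-1}$;
\item $q_\nu$, the number of marked loops of $T_\nu\to T_{\nu-1}$;
\item $L_\nu$, the permutation group induced on a fiber of $T_\nu\to T_{\nu-1}$ by the stabilizer of that fiber. An element of $W$ carrying one fiber to another conjugates the corresponding groups, so the choice of fiber does not matter.
\end{itemize}

\begin{lemma}\label{lem:levels}
\begin{enumerate}
\item[(a)] $L_\nu$ is primitive of degree $m_\nu$, contains an $m_\nu$-cycle, and is generated by $q_\nu\le m_\nu-1$ involutions with $m_\nu-1$ two-cycles in total.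
\item[(b)] For $\mu\le\lambda$, the quotient $T_\lambda\to T_\mu$ has at most $\sum_{\mu<\nu\le\lambda}q_\nu$ marked loops.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The element $\rho^{n_{\nu-1}}$ fixes each fiber, and its cycles on $T_\nu$ have length $m_\nu$; so it induces an $m_\nu$-cycle on each fiber. Let $Y$ be a block of a block system for $L_\nu$ on a fiber $B$. For $w\in W$, either $Bw=B$, and then $Yw$ equals $Y$ or is disjoint from it, or $Bw\cap B=\emptyset$, and then $Yw\cap Y=\emptyset$. So the translates of $Y$ form a block system on $T_\nu$, which gives a block system on $T$ between $\mathfrak B_{\nu-1}$ and $\mathfrak B_\nu$. By maximality $|Y|=1$ or $Y=B$. The statement on generators is Lemmas~\ref{lem:quotient} and~\ref{lem:transport}(a).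

(b) Let $(B,k)$ be a marked loop of $T_\lambda\to T_\mu$, and let $\nu\in(\mu,\lambda]$ be least such that $\sigma_k$ moves a vertex $y$ of $T_\nu$ over $B$. The image $C$ of $y$ in $T_{\nu-1}$ lies over $B$ and is fixed by $\sigma_k$, so $(C,k)$ is a marked loop of $T_\nu\to T_{\nu-1}$. The triple $(\nu,C,k)$ determines $(B,k)$.
\end{proof}

The $m_\nu$-cycle puts $L_\nu$ within reach of a classification. Recall that $AGL_1(p)$ is the group of maps $x\mapsto\alpha x+\beta$, $\alpha\ne0$, of the field $\mathbb F_p$, and $C_p$ is its subgroup of translations. The \emph{points} and \emph{lines} of projective space are the subspaces of dimensions $1$ and $2$ of $\mathbb F_r^d$; a line has $r+1$ points and two distinct lines share at most one point. The groups $PGL_d(r)$ and $P\Gamma L_d(r)$ are induced on points by the linear and the semilinear bijections. Both map lines to lines, $P\Gamma L_d(r)$ is the product of its normal subgroup $PGL_d(r)$ and the group of field automorphisms acting on coordinates, and the two groups coincide when $r$ is prime.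

\begin{theorem}[Jones \cite{jones}]\label{thm:jones}
A primitive group $L$ of degree $m$ containing an $m$-cycle is one of the following:
\begin{enumerate}
\item[(a)] $C_p\le L\le AGL_1(p)$ with $m=p$ prime;
\item[(b)] $A_m$ or $S_m$;
\item[(c)] $PGL_d(r)\le L\le P\Gamma L_d(r)$ with $d\ge2$, acting on the $m=(r^d-1)/(r-1)$ points of projective space (or on the hyperplanes, which gives the same groups up to relabeling by duality);
\item[(d)] $PSL_2(11)$, $M_{11}$, $M_{23}$ with $m=11,11,23$.
\end{enumerate}
\end{theorem}

The generators of $L_\nu$ move $2(m_\nu-1)$ points in total. If there are three or more, one of them moves fewer than two thirds of the points. An involution of projective space over $\mathbb F_r$ moves at least about a fraction $1-1/r$ of the points, which leaves only $r=2$ and $r=3$ for closer inspection.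

\begin{lemma}\label{lem:dihedral}
Let $L$ be a primitive group of degree $m>23$ that contains an $m$-cycle and is generated by involutions $s_1,\dots,s_q$ with $m-1$ two-cycles in total. Then $L\ge A_m$ or $q=2$.
\end{lemma}

\begin{proof}
Suppose $L\not\ge A_m$. Since $m>23$, we are in case (a) or (c) of Theorem~\ref{thm:jones}. Let $\varphi_i$ be the number of fixed points of $s_i$, so that
\begin{equation}\label{eq:moved}
\sum_{i=1}^q(m-\varphi_i)=2(m-1).
\end{equation}
We have $q\ge2$, since otherwise $|L|\le2<m$ and $L$ is not transitive. In case (a) an involution has the form $x\mapsto-x+\beta$ with $p$ odd and fixes one point, so \eqref{eq:moved} reads $q(m-1)=2(m-1)$ and $q=2$. In case (c) we assume $q\ge3$ and derive a contradiction.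

\emph{The case $d=2$.} Here $r=m-1\ge23$, and the points are $\mathbb F_r\cup\{\infty\}$. The group $PGL_2(r)$ is sharply $3$-transitive and field automorphisms fix $0,1,\infty$. So an element fixing three points is conjugate to one fixing $0,1,\infty$, and the latter is a field automorphism. A nonidentity field automorphism fixes $\infty$ and a proper subfield, which has at most $\sqrt r$ elements. Hence $\varphi_i\le\sqrt r+1$ for all $i$, and \eqref{eq:moved} gives $3(r-\sqrt r)\le2r$, so $r\le9$, a contradiction.

\emph{The case $d\ge3$: reduction to $r\le3$.} Let $A=(r^{d-1}-1)/(r-1)\ge r+1$ be the number of lines through a point, so $m=rA+1$. Let $s$ be one of the $s_i$, let $Q$ be a point moved by $s$, and $Q'=Qs$. The line $QQ'$ contains at most $r-1$ fixed points. Any other line $\ell$ through $Q$ has $Q'\in\ell s$ and $Q'\notin\ell$, so $\ell s\ne\ell$; the fixed points on $\ell$ lie in $\ell\cap\ell s$, and there is at most one. Thus $\varphi_i\le(A-1)+(r-1)$ and $m-\varphi_i\ge(r-1)A-(r-3)$. By \eqref{eq:moved}, $3(r-1)A-3(r-3)\le2rA$, that is, $(r-3)A\le3(r-3)$. For $r>3$ this says $A\le3$, which is false. So $r\in\{2,3\}$ and $L=PGL_d(r)$.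

\emph{The case $r=2$.} Points are nonzero vectors and the $s_i$ are matrices. Let $c_i\ge1$ be the rank of $s_i-1$. Since $(s_i-1)^2=s_i^2-1=0$, the image of $s_i-1$ lies in its kernel, so $c_i\le d/2$. We have $m=2^d-1$ and $\varphi_i=2^{d-c_i}-1$. Dividing \eqref{eq:moved} by $2^d$ gives $\sum(1-2^{-c_i})=2-2^{2-d}<2$. Each term is at least $\frac12$, so $q=3$ and $\sum2^{-c_i}=1+2^{2-d}>1$. If at most one $c_i$ were $1$, the sum would be at most $\frac12+\frac14+\frac14=1$. So two of the $c_i$ equal $1$, and the third equals $d-2$. Then $d-2\le d/2$, so $d\le4$ and $m\le15$, a contradiction.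

\emph{The case $r=3$.} Here $m=(3^d-1)/2$ and $2(m-1)=3(3^{d-1}-1)$. Lift $s_i$ to a nonscalar matrix $S_i$; its square is scalar, so $S_i^2=\pm1$. Fixed points of $s_i$ are spanned by eigenvectors of $S_i$. If $S_i^2=-1$ there are none, since $-1$ is not a square in $\mathbb F_3$, and $m-\varphi_i=m>3^{d-1}-1$. If $S_i^2=1$, the space is the sum of eigenspaces of dimensions $k$ and $d-k$ with $0<k<d$, and
\[
\varphi_i=\frac{3^k-1}2+\frac{3^{d-k}-1}2\le\frac{3^{d-1}+1}2,
\]
by convexity of $k\mapsto 3^k+3^{d-k}$, with equality only for $k\in\{1,d-1\}$. So $m-\varphi_i\ge3^{d-1}-1$ for all $i$, with equality only if $S_i$ has an eigenspace of dimension $d-1$. Now \eqref{eq:moved} forces $q=3$ and equality for each $i$. If $d\ge4$, the three eigenspaces of dimension $d-1$ share a nonzero vector, and the point it spans is fixed by $L$, contrary to transitivity. So $d=3$ and $m=13$, a contradiction.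
\end{proof}

When $q=2$ we need only one property of the dihedral group $L=\langle s,t\rangle$: \emph{any two squares in $L$ commute}. Indeed every element has the form $(st)^j$ or $(st)^js$, the latter elements have square $1$, and so all squares lie in the cyclic group $\langle st\rangle$. In particular $L$ is solvable.

\section{Two lower bounds for the order of the group}\label{sec:large}

The first bound is elementary: an element that fixes a long stretch of the cycle $\rho$ yields a long chain of stabilizers.

\begin{lemma}[gaps]\label{lem:gap}
Let $G$ be the group of a tree, let $s\ge0$, and let $1\ne\gamma\in G$ fix the vertices $z,z\rho,\dots,z\rho^{s-1}$. Then $|G|\ge2^{s+1}$.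
\end{lemma}

\begin{proof}
The vertices $z\rho^j$ with $j\ge s$ exhaust the tree, so there is a least $j\ge s$ such that $\gamma$ moves $p=z\rho^j$. Then $\gamma$ fixes $z\rho^{i}$ for $0\le i<j$, and in particular $p\rho^{-1},\dots,p\rho^{-s}$. The conjugate $\gamma^{\rho^i}$ moves $p\rho^i$ and fixes $p\rho^{i-1},\dots,p\rho^{i-s}$. Let $G_i$ be the pointwise stabilizer of $p,p\rho,\dots,p\rho^{i-1}$, with $G_0=G$. For $0\le i\le s$ we have $\gamma^{\rho^i}\in G_i\setminus G_{i+1}$, so $G_0>G_1>\dots>G_{s+1}$, and each index is at least $2$.
\end{proof}

The second bound extends Example~\ref{ex:primitive} to a quotient with alternating or symmetric action on the blocks. One expects about $(m!/2)^N$ elements, one alternating group for each block. The difficulty is that the alternating groups on different blocks may be tied together, and this does occur.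

\begin{example}\label{ex:double}
Let $m\ge5$ be prime. Let $X$ be the path $x_1,\dots,x_m$ with edges colored alternately $1,2$, starting with $1$, except that the last edge has color $3$. The group of $X$ is transitive of prime degree, hence primitive, and contains the transposition $\sigma_3$; a primitive group containing a transposition is the full symmetric group. Let $T$ consist of two copies of $X$, with the two copies of $x_m$ joined by an edge of color $1$. Folding gives a map of $W$-sets $T\to X$. Color $1$ covers all vertices of $T$, so the parity of the number of edges of color $1$ on the path from a fixed vertex is a map of $W$-sets $T\to\{0,1\}$, where $\sigma_1$ swaps $0,1$ and $\sigma_2,\sigma_3$ fix them. The two copies of $x_i$ have different parities. Hence the group of $T$ embeds in $S_m\times C_2$, and the two parity classes are blocks of size $m$, each mapped bijectively to $X$. The stabilizer of such a block has index $2$ in $W$, so it induces at least $A_m$ on the block; yet the group of $T$ has order at most $2\cdot m!$.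
\end{example}

The edge counts of Lemma~\ref{lem:quotient} show that blocks are tied together at most in pairs.

\begin{lemma}\label{lem:alt}
Let $T\to\bar T$ be a quotient with $N$ blocks of size $m\ge7$, let $G$ be the group of $T$, and suppose that the stabilizer of a block $B$ induces on $B$ a group containing $\mathrm{Alt}(B)$. Then $\log_2|G|\ge\frac{mN}2\log_2(m/\mathrm e)$.
\end{lemma}

\begin{proof}
\emph{Step 1: a product of alternating groups.} Let $K$ be the kernel of the action of $G$ on $\bar T$. It contains $\rho^N$, which is an $m$-cycle on each block. So on each block $B$ the group $K$ induces a nontrivial normal subgroup of $\mathrm{Alt}(B)$ or $\mathrm{Sym}(B)$; for $m\ge5$ such a subgroup contains the simple group $\mathrm{Alt}(B)$. Hence $H=[K,K]$, which is normal in $G$, induces exactly $\mathrm{Alt}(B)$ on each $B$. Let $N_B$ be the kernel of $H\to\mathrm{Alt}(B)$. Call $B,B'$ \emph{equivalent} if $N_B=N_{B'}$, and write $N_\Delta$ for the common kernel in a class $\Delta$. Since $N_B^{\,h}=N_{Bh}$ for $h\in G$, the classes form a block system on $\bar T$, with $E$ classes of size $D=N/E$, say. Let $T'$ be the quotient tree of $\bar T$ on the classes.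

We claim that $H\to\prod_\Delta H/N_\Delta$ is an isomorphism. It is injective because an element in all $N_\Delta$ is trivial on $T$. Number the kernels $N_1,\dots,N_E$, and let $M_j=N_1\cap\dots\cap N_{j-1}$ for $j\ge2$. For $i<j$ the subgroups $N_i\ne N_j$ have the same index, so $N_i\not\subseteq N_j$, and the image of $N_i$ in the simple group $H/N_j$ is a nontrivial normal subgroup, thus everything. The iterated commutator $[\dots[N_1,N_2],\dots,N_{j-1}]$ (for $j=2$, the group $N_1$) lies in $M_j$, because the commutator of two normal subgroups lies in both; and it maps onto $H/N_j$, because $H/N_j$ equals its own commutator subgroup. So $M_jN_j=H$ and $H/M_{j+1}\cong H/M_j\times H/N_j$. Induction on $j$ gives the claim.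

Thus $H=\prod_\Delta H_\Delta$ with $H_\Delta=\bigcap_{\Delta'\ne\Delta}N_{\Delta'}$ (and $H_\Delta=H$ if $E=1$). The factor $H_\Delta$ maps isomorphically onto $\mathrm{Alt}(B)$ for each $B\in\Delta$, and $H_\Delta^{\,h}=H_{\Delta h}$. By \eqref{eq:factorial}, $|G|\ge(m!/2)^E\ge(m/\mathrm e)^{mE}$. It remains to prove $D\le2$, for then $E\ge N/2$.

\emph{Step 2: identifying the blocks in a class.} The blocks in $\Delta$ all carry an action of $H_\Delta\cong A_m$, and we want to identify them in a way that $G$ respects. For $m\ge7$ every automorphism of $A_m$ is conjugation by an element of $S_m$. It follows that every subgroup $J$ of index $m$ in $A_m$ is a point stabilizer. Indeed, the action on the $m$ cosets of $J$ is faithful by simplicity, so it maps $A_m$ onto the subgroup of index $2$ in the symmetric group on the cosets, which is the alternating group. After numbering the cosets this map is an automorphism of $A_m$ taking $J$ to a point stabilizer, and its inverse, a conjugation in $S_m$, takes point stabilizers to point stabilizers.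

Let $X_\Delta$ be the set of subgroups of index $m$ in $H_\Delta$, and let $X$ be the disjoint union of the $X_\Delta$, on which $G$ acts by conjugation. For $y\in B\in\Delta$ let $\pi(y)\in X_\Delta$ be the stabilizer of $y$ in $H_\Delta$. Then $\pi(yh)=\pi(y)^h$, and by the previous paragraph $\pi$ restricts to a bijection $B\to X_\Delta$ for each $B\in\Delta$. So $\pi$ is a surjective map of $W$-sets, $X$ is the vertex set of a quotient tree of $T$, and $X\to T'$ is a quotient with blocks $X_\Delta$ of size $m$. (In Example~\ref{ex:double}, when $m\ge7$, this recovers the path $X$, with $T'$ a single vertex and $D=2$.)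

\emph{Step 3: three edge counts.} For a loop $(\Delta,k)$ of $T'$ let $\alpha=\alpha_{\Delta,k}$ be the number of two-cycles of $\sigma_k$ on $X_\Delta$, and let $f=f_{\Delta,k}$ be the number of blocks $B\in\Delta$ with $B\sigma_k=B$. The other $D-f$ blocks of $\Delta$ are swapped in pairs, so $f\equiv D\pmod2$. Summing over the loops of $T'$, we apply Lemma~\ref{lem:quotient} three times:
\begin{equation}\label{eq:counts}
\sum\alpha=m-1,\qquad\sum f\alpha=m-1,\qquad\sum(D-f)=2(D-1).
\end{equation}
The first equation comes from $X\to T'$ and the third from $\bar T\to T'$. The second comes from $T\to\bar T$: a loop $(B,k)$ of $\bar T$ with $B\in\Delta$ lies over the loop $(\Delta,k)$ of $T'$, the bijection $\pi:B\to X_\Delta$ commutes with $\sigma_k$, so $\sigma_k$ has $\alpha_{\Delta,k}$ two-cycles on $B$, and $f_{\Delta,k}$ loops of $\bar T$ lie over $(\Delta,k)$.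

Let $R$ be the set of loops with $\alpha>0$, that is, the marked loops of $X\to T'$. By Lemma~\ref{lem:transport}(a) the group induced on $X_\Delta$ by the stabilizer of $\Delta$ is generated by $|R|$ involutions. It contains the image of $H_\Delta$, which is $\mathrm{Alt}(X_\Delta)$, so it is not solvable and $|R|\ge3$. Subtracting the first two equations in \eqref{eq:counts} gives
\begin{equation}\label{eq:zero}
\sum_R(f-1)\alpha=0 .
\end{equation}

\emph{Step 4: $D\le2$.} Let $D$ be odd. Then $f\ge1$ everywhere, so \eqref{eq:zero} gives $f=1$ on $R$. All terms $D-f$ are nonnegative, so the third count gives $|R|(D-1)\le2(D-1)$, and $D=1$.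

Let $D$ be even, so that every $f$ is even. Two loops with $f=0$ would contribute $2D>2(D-1)$ to the third count, and if no loop of $R$ had $f=0$ the sum in \eqref{eq:zero} would be positive. So exactly one loop $r_0\in R$ has $f=0$, and on $R'=R\setminus\{r_0\}$ we have $f\ge2$,
\[
\sum_{R'}f\alpha=m-1,\qquad\sum_{R'}(f-1)\alpha=\alpha_{r_0}\le m/2 .
\]
For $f\ge2$ we have $f-1\ge f/2$, and for $f\ge4$ we have $f-1\ge f/2+1$. If some loop of $R'$ had $f\ge4$, the second sum would be at least $(m-1)/2+1>m/2$. So $f=2$ on $R'$, and the third count gives $D+(|R|-1)(D-2)\le2(D-1)$, that is, $(|R|-2)(D-2)\le0$. Since $|R|\ge3$, we get $D=2$.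
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Put $M=g^{0.02}$ and $\eta=g^{0.03}$. Choose $g_0$ so that for all $g\ge g_0$
\begin{equation}\label{eq:large}
M\ge24,\qquad\log_2(M/\mathrm e)\ge0.016\log_2g,\qquad3\log_2g+1\le g^{0.01},\qquad10^4\eta^6\le g/800 .
\end{equation}
Let $T$ be as in the theorem with $g\ge g_0$, put $\Lambda=\log_2|\Gamma|$, and suppose $\Lambda<10^{-5}g\log_2g$. Fix a tower as in Section~\ref{sec:tower}. Call a relation \emph{short} if its length is less than $g$. We shall find a short relation on a tree that has none.

\subsection*{Big levels}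
Call level $\nu$ \emph{big} if $m_\nu\ge M$ and $L_\nu\ge A_{m_\nu}$. The two previous sections give a dichotomy.
\begin{enumerate}
\item[(A)] \emph{If $\nu$ is big, then $n_\nu\le g/800$.} Lemma~\ref{lem:alt} for $T_\nu\to T_{\nu-1}$ gives $\frac{n_\nu}2\log_2(M/\mathrm e)\le\log_2|\Gamma_\nu|\le\Lambda$, so $n_\nu\le 2\cdot10^{-5}g/0.016=g/800$.
\item[(B)] \emph{If $\nu$ is not big, then $q_\nu\le M$; if moreover $m_\nu\ge M$, then $q_\nu=2$.} For $m_\nu<M$ use $q_\nu\le m_\nu-1$. For $m_\nu\ge M\ge24$ we have $L_\nu\not\ge A_{m_\nu}$, and Lemmas~\ref{lem:levels}(a) and~\ref{lem:dihedral} give $q_\nu=2$.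
\end{enumerate}
So big levels occur only near the bottom of the tower, and above them each level adds at most $M$ marked loops. The total is still uncontrolled, because we have no bound on the number of levels. We therefore cut the tower at the first level that already has no short relation.

\subsection*{Cutting the tower}
Let $\lambda$ be least such that $T_\lambda$ has no short relation. It exists by Lemma~\ref{lem:girth}, since $T_l=T$, and $\lambda\ge1$, since $\sigma_1$ is a short relation of the single vertex $T_0$. We claim that
\begin{equation}\label{eq:height}
n_{\lambda-1}\le g^3 .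
\end{equation}
If $\lambda$ is big, this follows from (A). Otherwise let $w$ be a short relation of $T_{\lambda-1}$; it is not trivial on $T_\lambda$. For the quotient $T_\lambda\to T_{\lambda-1}$, Lemma~\ref{lem:support}(b) and (B) show that $v=|\mathrm{supp}(w)|$ satisfies $1\le v\le Mg$. Write $N^*=n_{\lambda-1}$. Removing the $v$ elements of $\mathrm{supp}(w)$ from the $N^*$-cycle $\rho$ on $T_{\lambda-1}$ leaves $v$ possibly empty arcs with $N^*-v$ vertices in total. One arc has at least $s=\lceil N^*/v\rceil-1$ vertices, so there is a vertex $B$ of $T_{\lambda-1}$ with $B,B\rho,\dots,B\rho^{s-1}$ outside $\mathrm{supp}(w)$. If $z$ is a vertex of $T_\lambda$ over $B$, then $z\rho^j$ lies over $B\rho^j$, so $w$ fixes $z,z\rho,\dots,z\rho^{s-1}$. Lemma~\ref{lem:gap} gives $\Lambda\ge\log_2|\Gamma_\lambda|\ge s+1\ge N^*/v$. Hence $N^*\le Mg\Lambda\le g^{2.02}\log_2g\le g^3$ by \eqref{eq:large}, which proves \eqref{eq:height}.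

Since $n_{\lambda-1}\ge2^{\lambda-1}$, we get $\lambda\le3\log_2g+1$. Let $\kappa\le\lambda$ be the largest big level not exceeding $\lambda$, or $\kappa=0$ if there is none. Then $n_\kappa\le g/800$, by (A) or because $n_0=1$. For $\kappa\le\mu\le\lambda$ let $\epsilon_\mu$ be the number of marked loops of $T_\lambda\to T_\mu$. No level in $(\kappa,\lambda]$ is big, so Lemma~\ref{lem:levels}(b), (B) and \eqref{eq:large} give
\begin{equation}\label{eq:eps}
\epsilon_\mu\le M(3\log_2g+1)\le\eta\qquad(\kappa\le\mu\le\lambda).
\end{equation}

\subsection*{Choosing the quotient}
Proposition~\ref{prop:short} gives a short relation of $T_\lambda$ as soon as some $n_\mu$ with $\kappa\le\mu\le\lambda$ lies in the window $(\eta^2,g/800]$. The sequence starts with $n_\kappa\le g/800$. It ends with $n_\lambda\ge g/3>\eta^2$, because the relation $\rho^{n_\lambda}$ of $T_\lambda$ has length $3n_\lambda$ and is not short. Let $\mu\in[\kappa,\lambda]$ be least with $n_\mu>\eta^2$. Either $n_\mu$ lies in the window, or the tower jumps over the window at level $\mu$.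

\emph{Case 1: $n_\mu\le g/800$.} By \eqref{eq:eps}, $n_\mu>\epsilon_\mu^2$. Proposition~\ref{prop:short} for $T_\lambda\to T_\mu$ gives a relation of $T_\lambda$ of length at most $396n_\mu<g$, a contradiction.

\emph{Case 2: $n_\mu>g/800$.} Now $T_\mu$ has ample room for separation, but the elements of $F_{n_\mu}$ are too long. The remedy is to find a much shorter element that is trivial on $T_\mu$; the size of the jump provides it. We have $\mu>\kappa$, so level $\mu$ is not big, and $N=n_{\mu-1}\le\eta^2$ by the choice of $\mu$. Then $m_\mu=n_\mu/N>g/(800\eta^2)\ge\eta^4\ge M$ by \eqref{eq:large}. By (B), $q_\mu=2$, so $L_\mu$ is generated by two involutions.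

Let $a=\rho_1^{2N}$, $b=\rho_2^{2N}$ and $u=[a,b]$. By Lemma~\ref{lem:free}, $1\ne u\in[F_N,F_N]$, and $|u|\le24N\le24\eta^2$. The elements $\rho_1^N$ and $\rho_2^N$ are trivial on $T_{\mu-1}$, so on each fiber of $T_\mu\to T_{\mu-1}$ they act as elements of $L_\mu$, and $a,b$ act as squares in $L_\mu$. Such squares commute, as noted after Lemma~\ref{lem:dihedral}. Hence $u$ is trivial on $T_\mu$.

For the quotient $T_\lambda\to T_\mu$, Lemma~\ref{lem:support}(b) and \eqref{eq:eps} give $v=|\mathrm{supp}(u)|\le24\eta^3$, so $v^2\le576\eta^6\le g/800<n_\mu$. Lemma~\ref{lem:separation} yields a relation of $T_\lambda$ of length at most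
\[
4|u|+12v^2\le96\eta^2+6912\eta^6\le10^4\eta^6<g,
\]
again a contradiction.

Both cases are impossible, so $\log_2|\Gamma|\ge10^{-5}g\log_2g$. This completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Constructions for cubic graphs with large girth},
\texttt{https://img1.wsimg.com/\allowbreak blobby/\allowbreak go/\allowbreak 7f7ecfb1-a576-4549-a811-5c6d704c80c5/\allowbreak downloads/\allowbreak M1998a.pdf?\allowbreak ver=1686738762017}

\bibitem{jones}
G. A. Jones, \emph{Cyclic regular subgroups of primitive permutation groups}, J. Group Theory 5 (2002) 403--407.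

\end{thebibliography}
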